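\title{Non-semisimple Hopf algebras of dimension $4p$ are pointed or dual-pointed}

\begin{abstract}
Let $p$ be an odd prime and $\Bbbk$ an algebraically closed field of characteristic zero. We prove that there is no non-semisimple Hopf algebra $A$ of dimension $4p$ over $\Bbbk$ such that both $A$ and $A^*$ have at most two group-like elements. Together with a theorem of Cheng and Ng, this shows that every non-semisimple Hopf algebra of dimension $4p$ is pointed or has a pointed dual. It follows that there are exactly five such Hopf algebras up to isomorphism, exactly one of which is not pointed. The proof shows that the Grothendieck ring of $A^*$, reduced modulo $p$ and cut down by the group-likes, is local. This forces $A^*$ to have many simple modules, while $\dim A^*=4p$ leaves room for few; the cases that survive this count are excluded by structural arguments.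
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\Bbbk$ is an algebraically closed field of characteristic zero, $p$ is an odd prime, and all Hopf algebras, modules and comodules are finite-dimensional over $\Bbbk$. An element $g\ne0$ of a Hopf algebra $H$ is \emph{group-like} if $\Delta g=g\otimes g$; these elements form a group $G(H)$. The Hopf algebra $H$ is \emph{pointed} if every simple subcoalgebra of $H$ is one-dimensional, equivalently if the coradical of $H$ (the sum of its simple subcoalgebras) is the group algebra $\Bbbk[G(H)]$. It is \emph{dual-pointed} if the dual Hopf algebra $H^*$ is pointed. The simple subcoalgebras of $H$ are the duals of the matrix blocks of $H^*/\operatorname{rad}H^*$. So $H$ is pointed if and only if all simple $H^*$-modules are one-dimensional, and dual-pointed if and only if all simple $H$-modules are one-dimensional, that is, if the algebra $H$ is \emph{basic}.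

In the dimensions $p$ and $2p$ every Hopf algebra is semisimple, and in dimension $4$ the only non-semisimple one is Sweedler's algebra $T_4$, generated by $\gamma$ and $x$ with
\begin{equation}\label{eq:sweedler}
\gamma^2=1,\quad x^2=0,\quad \gamma x=-x\gamma,\quad \Delta\gamma=\gamma\otimes\gamma,\quad \Delta x=x\otimes1+\gamma\otimes x
\end{equation}
(see Section~\ref{sec:background} for these facts). It is pointed and basic. In dimension $4p$ one obtains non-semisimple examples by keeping $x$ and enlarging the group. Let $\Gamma=\langle t\rangle$ be cyclic of order $2p$, let $g\in\Gamma$, let $\chi$ be a character of $\Gamma$ with $\chi(g)=-1$, and let $\mu\in\{0,1\}$, where $\mu=0$ unless $\chi^2=1$ and $g^2\ne1$. Let $H(g,\chi,\mu)$ be generated by $\Gamma$ and $x$ with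
\begin{equation}\label{eq:family}
hx=\chi(h)\,xh,\quad x^2=\mu(1-g^2),\quad \Delta h=h\otimes h,\quad \Delta x=x\otimes1+g\otimes x\qquad(h\in\Gamma).
\end{equation}
These are pointed non-semisimple Hopf algebras of dimension $4p$ (Lemma~\ref{lem:family}). Let $\operatorname{sgn}$ be the character with $\operatorname{sgn}(t)=-1$. Then $H(t^p,\operatorname{sgn},0)$ is the tensor product $T_4\otimes\Bbbk[\langle t^2\rangle]$, because $t^2$ is central and $t^p,x$ satisfy \eqref{eq:sweedler}.

One might guess from this that every non-semisimple Hopf algebra of dimension $4p$ is pointed. This is false: the algebra $\mathcal A=H(t,\operatorname{sgn},1)$ has simple modules of dimension $2$ (Example~\ref{ex:A}), so $\mathcal A^*$ is not pointed. But $\mathcal A^*$ is dual-pointed, and the natural repair of the guess is the conjecture posed in \cite{Problem}: \emph{every non-semisimple Hopf algebra of dimension $4p$ is pointed or dual-pointed}. A counterexample would have simple modules and simple comodules of dimension at least $2$. We prove that there is none.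

\begin{theorem}\label{thm:main}
Let $p$ be an odd prime. Every non-semisimple Hopf algebra of dimension $4p$ over $\Bbbk$ is pointed or dual-pointed.
\end{theorem}

The case of many group-likes is covered by the following result, which we quote.

\begin{theorem}[Cheng--Ng \cite{CN}]\label{thm:CN}
Let $p$ be an odd prime. A non-semisimple Hopf algebra of dimension $4p$ over $\Bbbk$ with more than two group-like elements is pointed.
\end{theorem}

The main work of this paper is the complementary case.

\begin{theorem}\label{thm:small}
Let $p$ be an odd prime. There is no non-semisimple Hopf algebra $A$ of dimension $4p$ over $\Bbbk$ with $|G(A)|\le2$ and $|G(A^*)|\le2$.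
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $H$ be non-semisimple of dimension $4p$. Then $H^*$ is non-semisimple by the Larson--Radford theorem. By Theorem~\ref{thm:small}, $|G(H)|>2$ or $|G(H^*)|>2$, and Theorem~\ref{thm:CN} shows that $H$ or $H^*$ is pointed.
\end{proof}

The pointed Hopf algebras of dimension $4p$ can be listed by hand, and this gives the classification.

\begin{theorem}\label{thm:class}
For every odd prime $p$ there are exactly five isomorphism classes of non-semisimple Hopf algebras of dimension $4p$ over $\Bbbk$. Four are pointed: $H(t^p,\chi,0)$ with $\chi$ of order $2$, $H(t^p,\chi,0)$ with $\chi$ of order $2p$ (such a $\chi$ is unique up to $\operatorname{Aut}\Gamma$), $H(t,\operatorname{sgn},0)$, and $\mathcal A=H(t,\operatorname{sgn},1)$. The fifth is $\mathcal A^*$, which is not pointed.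
\end{theorem}

\subsection*{The method}
Let $A$ be as in Theorem~\ref{thm:small} and $K=A^*$. We count the simple $K$-modules in two ways. Suppose for the moment that $G(A)=1$, that $K$ has $n$ simple modules and that the nontrivial ones have dimension at least $v$. Decomposing $K$ into indecomposable projectives gives an upper bound, roughly $nv^2<4p$. The lower bound comes from the Grothendieck ring $R$ of $K$-modules. If $R\otimes\mathbb F_p$ is local, then multiplication by a simple module $V$ of dimension $v$ has trace congruent to $nv$ modulo $p$; this trace is a nonnegative integer smaller than $nv$, so $p\le nv$. The two bounds give $v<4$, and little room is left for $v=2,3$.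

Locality is proved by embedding $R$ into $A$ by characters and showing that eigenvalues of multiplication operators come in packets whose sizes are divisible by $p$ and, because $A$ is not semisimple, by $2$ or $4$ (Sections~\ref{sec:idem} and~\ref{sec:local}). Section~\ref{sec:models} shows these phenomena on cyclic groups and on $\mathcal A^*$. The case that $A$ and $A^*$ are unimodular is excluded in Section~\ref{sec:unimod}. Otherwise both $A$ and $A^*$ contain $T_4$ (Section~\ref{sec:T4}), all simple $K$-modules of dimension $\ge2$ are projective (Section~\ref{sec:proj}) and of dimension $4$ (Section~\ref{sec:four}), and a parity property of tensor products gives the final contradiction (Section~\ref{sec:parity}). Theorem~\ref{thm:class} is proved in Section~\ref{sec:class}.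

\section{Conventions and background}\label{sec:background}

\subsection{Hopf algebras}
We write $\Delta h=h_1\otimes h_2$, and $\varepsilon$, $S$ for counit and antipode; $S$ is bijective. The group $G(A^*)$ consists of the algebra maps $A\to\Bbbk$. A subbialgebra of a finite-dimensional Hopf algebra is a Hopf subalgebra; in particular the subalgebra generated by a subcoalgebra is a Hopf subalgebra. A left (right) integral of $A$ is an element $\Lambda$ with $h\Lambda=\varepsilon(h)\Lambda$ (respectively $\Lambda h=\varepsilon(h)\Lambda$) for all $h$. Left integrals and right integrals form one-dimensional spaces, and $A$ is \emph{unimodular} if these coincide. Nonzero integrals $\Lambda\in A$, $\lambda\in A^*$ satisfy $\lambda(\Lambda)\ne0$. We use the following results.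
\begin{description}
\item[(LR)] (Larson--Radford) $A$ is semisimple if and only if $A^*$ is semisimple (that is, $A$ is cosemisimple), if and only if $S^2=\mathrm{id}$.
\item[(NZ)] (Nichols--Zoeller) Let $B$ be a Hopf subalgebra of $A$. Every left or right $(B,A)$-Hopf module is free over $B$. In particular a subcoalgebra $C\subset A$ with $BC\subset C$ (or $CB\subset C$) is a free left (or right) $B$-module; for $C=A$ this gives $\dim B\mid\dim A$.
\item[(Co)] A commutative Hopf algebra is the function algebra $\Bbbk^G$ of a finite group $G$; it is semisimple and cosemisimple.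
\item[(Ra)] (Radford) There are distinguished elements $g\in G(A)$, $\alpha\in G(A^*)$ with $S^4(h)=\alpha^{-1}(h_1)\,gh_2g^{-1}\,\alpha(h_3)$ for all $h\in A$. Moreover $\alpha=\varepsilon$ if and only if $A$ is unimodular, and $g=1$ if and only if $A^*$ is unimodular. (We use this only when $g^2=1$ and $\alpha^2=\varepsilon$, so the choice between $g^{\pm1}$, $\alpha^{\pm1}$ in the conventions does not matter.)
\item[(Sm)] A Hopf algebra of prime dimension $\ell$ is $\Bbbk[\mathbb Z_\ell]$ (Zhu). A Hopf algebra of dimension $4$ is a group algebra or $T_4$. A Hopf algebra of dimension $2p$ is semisimple \cite{Ng}, hence a group algebra or $\Bbbk^{\mathbb D_p}$, where $\mathbb D_p$ is the dihedral group of order $2p$ \cite{Mas}.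
\item[(Ni)] \cite{Nic} A pointed Hopf algebra with exactly two group-likes has dimension a power of $2$.
\end{description}
The group-likes of $\Bbbk^{\mathbb D_p}$ are the two one-dimensional characters of $\mathbb D_p$. So by (Sm) every Hopf algebra of dimension $2$, $4$, $p$ or $2p$ has a nontrivial group-like. Also $T_4^*\cong T_4$, since $T_4^*$ is non-semisimple of dimension $4$. With $e_\pm=(1\pm\gamma)/2$ we have $T_4=T_4e_+\oplus T_4e_-$, where $T_4e_\pm$ has the basis $e_\pm,xe_\pm$, and the radical is spanned by $x,\gamma x$. Hence $T_4$ has two simple modules, both one-dimensional, and their projective covers have dimension $2$.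

\begin{lemma}\label{lem:skew}
Let $u$ be a group-like of a Hopf algebra $A$ and let $y\in A$ satisfy $\Delta y=y\otimes1+u\otimes y$ and $uy=yu$. Then $y\in\Bbbk(1-u)$. In particular $A$ has no nonzero primitive element.
\end{lemma}

\begin{proof}
The subcoalgebra $C$ spanned by $1,u,y$ generates a commutative Hopf subalgebra, which is cosemisimple by (Co). So $C$ is cosemisimple. As $\Delta(C)\subset C\otimes C'+C'\otimes C$ for the span $C'$ of $1$ and $u$, the coradical of $C$ lies in $C'$, and $y=a+bu$ with $a,b\in\Bbbk$. The formula for $\Delta y$ becomes $a\,1\otimes 1+b\,u\otimes u=a\,1\otimes1+(a+b)\,u\otimes1+b\,u\otimes u$, so $b=-a$.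
\end{proof}

\subsection{Modules over the dual and coefficient coalgebras}
Let $A$ be a Hopf algebra and $K=A^*$. Modules are left modules; $K$-modules are the same as right $A$-comodules. Composition factors are called \emph{constituents}. The dual space of a $K$-module $M$ carries two module structures: $M^*$, with $(k\xi)(m)=\xi(S(k)m)$, and ${}^*M$, with $S^{-1}$ in place of $S$. Then ${}^*(M^*)=M=({}^*M)^*$, $(M\otimes N)^*\cong N^*\otimes M^*$ and ${}^*(M\otimes N)\cong{}^*N\otimes{}^*M$. The evaluation $N^*\otimes N\to\Bbbk$ and the coevaluation $\Bbbk\to N\otimes N^*$ are $K$-linear, and they give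
\begin{equation}\label{eq:adj}
\operatorname{Hom}(M\otimes N,Z)\cong\operatorname{Hom}(M,Z\otimes N^*),\qquad \operatorname{Hom}(M\otimes{}^*U,Z)\cong\operatorname{Hom}(M,Z\otimes U).
\end{equation}
One-dimensional $K$-modules are the elements $s$ of $G(A)$, the trivial module being $1$; we write $sM$, $Ms$ for $s\otimes M$, $M\otimes s$. A simple module is called \emph{nontrivial} if its dimension is at least $2$.

The \emph{coefficient coalgebra} $C_M\subset A=K^*$ of $M$ is spanned by the functions $k\mapsto\xi(km)$; it is the dual of the algebra $K/\operatorname{Ann}M$. We have $C_{M\oplus N}=C_M+C_N$, $C_{M\otimes N}=C_MC_N$ and $C_{M^*}=S(C_M)$. The map $U\mapsto C_U$ is a bijection from the set $\operatorname{Irr}K$ of isomorphism classes of simple modules onto the simple subcoalgebras of $A$, and $C_U^*=\operatorname{End}U$. The simple subcoalgebras of $C_M$ are the $C_U$ with $U$ a constituent of $M$. Every subcoalgebra $C$ equals $C_M$ for the regular module $M$ of the quotient algebra $C^*$ of $K$. Consequently a simple subcoalgebra of a sum of subcoalgebras lies in one of the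 summands.

\subsection{Projective modules}
For $U\in\operatorname{Irr}K$ let $P(U)$ be the projective cover, $d_U=\dim U$ and $D_U=\dim P(U)$. Then
\begin{equation}\label{eq:dimK}
\dim K=\sum_{U\in\operatorname{Irr}K}d_UD_U .
\end{equation}
The multiplicity of $U$ as a constituent of $M$ is $[M:U]=\dim\operatorname{Hom}(P(U),M)$, and the multiplicity of $P(U)$ as a summand of a projective module $P$ is $\dim\operatorname{Hom}(P,U)$. The \emph{second layer} of $P(U)$ is $\operatorname{rad}P(U)/\operatorname{rad}^2P(U)$; a simple $V$ occurs in it if and only if there is a nonsplit extension with submodule $V$ and quotient $U$.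
\begin{description}
\item[(Fr)] $K$ is a Frobenius algebra. Projective and injective modules coincide; if $P$ is projective, then so are $P^*$, ${}^*P$, $P\otimes M$ and $M\otimes P$; and $\operatorname{soc}P(U)$ is simple of dimension $d_U$.
\end{description}
We record the consequences that are used constantly. If the trivial module, or any $s\in G(A)$, is projective, then every $M\cong M\otimes s^{-1}\otimes s$ is projective and $K$ is semisimple. If $U$ is simple and not projective, then top and socle of $P(U)$ are two different composition factors, so $D_U\ge2d_U$. A projective simple constituent of $M$ is a direct summand (it lifts to a submodule by projectivity and splits off by injectivity); so the constituents of a non-simple indecomposable module are not projective. The module $P(U)^*$ is the projective cover of $(\operatorname{soc}P(U))^*$. Finally $\operatorname{Ext}^1_K(1,1)=0$: in an adapted basis a self-extension of $1$ has matrix coefficients $\left(\begin{smallmatrix}1&y\\0&1\end{smallmatrix}\right)$ with $y\in A$ primitive, and $y=0$ by Lemma~\ref{lem:skew}.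

\begin{lemma}\label{lem:UU}
Let $U$ be simple and $s\in G(A)$. Then $\dim\operatorname{Hom}(U\otimes{}^*U,s)$ is $1$ if $sU\cong U$ and $0$ otherwise. If $U$ is projective, then $U\otimes{}^*U$ is projective, and this number is the multiplicity of $P(s)$ in it.
\end{lemma}

\begin{proof}
By \eqref{eq:adj}, $\operatorname{Hom}(U\otimes{}^*U,s)\cong\operatorname{Hom}(U,sU)$, and $sU$ is simple.
\end{proof}

\subsection{The Grothendieck ring}
Let $R$ be the Grothendieck ring of $K$-modules: the free abelian group on $\operatorname{Irr}K$, with $[M]=\sum_U[M:U]\,U$ and $[M][N]=[M\otimes N]$. It has a ring homomorphism $\dim\colon R\to\mathbb Z$ and an anti-automorphism $y\mapsto y^*$ with $[M]^*=[M^*]$. Taking characters gives a ring homomorphism $\operatorname{ch}\colon R\to K^*=A$ with $S(\operatorname{ch}y)=\operatorname{ch}(y^*)$. It is injective on $R\otimes\Bbbk$, since the $\operatorname{ch}U$ are nonzero elements of the independent subspaces $C_U$; we regard $R\otimes\Bbbk$ as a subalgebra of $A$. The regular character $\theta=\operatorname{ch}[K]$ is nonzero, and $M\otimes K\cong K^{\dim M}$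 gives
\begin{equation}\label{eq:theta}
\operatorname{ch}(y)\,\theta=\dim(y)\,\theta\qquad(y\in R).
\end{equation}
Let $L_y$ be left multiplication by $y$ on $R$ and $l_y$ left multiplication by $\operatorname{ch}y$ on $A$. The characteristic polynomial of $L_y$ is monic with integer coefficients and annihilates $y$ (apply Cayley--Hamilton to $1\in R$), hence $l_y$. So the eigenvalues of $l_y$ are algebraic integers. Fix a maximal ideal $\mathfrak P\ni p$ in the ring of algebraic integers of $\Bbbk$; its residue field is $\bar{\mathbb F}_p$. For $c\in\bar{\mathbb F}_p$ let $m_c(y)$ be the sum of the algebraic multiplicities of those eigenvalues of $l_y$ whose residue modulo $\mathfrak P$ is $c$. Put $\bar R=R\otimes\mathbb F_p$.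

\section{Two model computations}\label{sec:models}

\begin{example}[cyclic groups]\label{ex:cyclic}
Let $A=\Bbbk[\mathbb Z_p]$ with generator $t$. The simple $K$-modules are the group elements, $R=\mathbb Z[\mathbb Z_p]$, and the eigenvalues of $l_t$ are the $p$-th roots of unity $\omega$. Since $(\omega-1)^p\equiv\omega^p-1=0$, all of them are congruent to $1$ modulo $\mathfrak P$; so $m_1(t)=p$. Accordingly $\bar R=\mathbb F_p[T]/(T-1)^p$ is local. The lower bound of the introduction is visible here: if $n=|\operatorname{Irr}K|$, locality makes $L_t-1$ nilpotent on $\bar R$, so $\operatorname{tr}L_t\equiv n$; but $L_t$ permutes the basis without fixed points, so $\operatorname{tr}L_t=0$ and $p\mid n$.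

For $A=\Bbbk[\mathbb Z_{2p}]$ the eigenvalues of $l_t$ are the $2p$-th roots of unity, and $m_1(t)=m_{-1}(t)=p$. The packets still have size divisible by $p$, but there are two of them, and $\bar R=\mathbb F_p[T]/((T-1)^p(T+1)^p)$ is not local. The obstruction is the idempotent $e=(1+\gamma)/2$ of the element $\gamma=t^p$ of order $2$, and $e\bar Re\cong\mathbb F_p[\mathbb Z_{2p}/\langle\gamma\rangle]$ is local. This is the ring that we will use. In dimension $4p$ there is room for four packets of size $p$; non-semisimplicity will make their sizes even and leave room for only one in the relevant part of $A$.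
\end{example}

\begin{lemma}\label{lem:family}
$H=H(g,\chi,\mu)$ is a pointed non-semisimple Hopf algebra with basis $hx^j$ $(h\in\Gamma$, $j=0,1)$ and $G(H)=\Gamma$. The order of $g$ is $2$ or $2p$.
\end{lemma}

\begin{proof}
The algebra generated by $\Gamma$ and $x$ with $hx=\chi(h)xh$ is an Ore extension of $\Bbbk\Gamma$, with basis $hx^j$, $j\ge0$. The monic element $z=x^2-\mu(1-g^2)$ satisfies $hz=\chi(h)^2zh$ (here $\chi^2=1$ if $\mu=1$) and $xz=zx$ (as $\chi(g^2)=1$). So the ideal generated by $z$ is the left ideal generated by $z$, and division by $z$ gives the basis. The maps $\Delta$ and $\varepsilon$, with $\varepsilon(h)=1$, $\varepsilon(x)=0$, respect the first relation in \eqref{eq:family} because $\Gamma$ is abelian, and the second because $gx=-xg$ gives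
\[
\Delta(x)^2=x^2\otimes1+g^2\otimes x^2=\mu(1\otimes1-g^2\otimes g^2).
\]
The assignment $S(h)=h^{-1}$, $S(x)=-g^{-1}x$ defines an anti-endomorphism, since $S(x)S(h)=\chi(h)S(h)S(x)$ and $S(x)^2=-g^{-2}x^2=\mu(1-g^{-2})$, and it satisfies the antipode identities on the generators: $S(x)+g^{-1}x=0=x+gS(x)$. As $\Delta(H)\subset H\otimes\Bbbk\Gamma+\Bbbk\Gamma\otimes H$, the coradical is $\Bbbk\Gamma\neq H$. So $H$ is pointed with group $\Gamma$ and not cosemisimple, hence not semisimple by (LR). The order of $g$ is even because $\chi(g)=-1$.
\end{proof}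

\begin{example}[the Hopf algebra $\mathcal A^*$]\label{ex:A}
Let $K=\mathcal A$, with $t^{2p}=1$, $tx=-xt$, $x^2=1-t^2$, and $A=\mathcal A^*$. The group-like $t^2$ is central of order $p$, so $K=\prod_{\omega^p=1}K_\omega$ with $K_\omega=K/(t^2-\omega)$, and $K_\omega$ has the basis $1,t,x,tx$. Here $K_1=T_4$. For $\omega\ne1$ choose $\tau,\rho$ with $\tau^2=\omega$, $\rho^2=1-\omega$; sending $t$ to $\tau\left(\begin{smallmatrix}1&0\\0&-1\end{smallmatrix}\right)$ and $x$ to $\rho\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$ maps this basis to a basis of $M_2(\Bbbk)$. So $K\cong T_4\times M_2(\Bbbk)^{p-1}$. The simple modules are $1$, $\gamma$ (given by $t\mapsto-1$, $x\mapsto0$) and $p-1$ projective modules $Y_\omega$ of dimension $2$, and \eqref{eq:dimK} reads $4p=2+2+4(p-1)$. Thus $\mathcal A$ is not basic, $A$ is not pointed, $|G(A)|=2$ and $|G(A^*)|=2p$.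

Since $t^2$ acts on a tensor product by the product of the scalars, $\gamma Y_\omega\cong Y_\omega\cong Y_\omega\gamma$, and $Y_\omega Y_{\omega'}=2Y_{\omega\omega'}$ in $R$ if $\omega\omega'\ne1$. If $\omega\omega'=1$, the product is a combination of $1,\gamma$ of dimension $4$ fixed by $\gamma$, so it is $2(1+\gamma)$. With $e=(1+\gamma)/2$, the elements $e$ and $Y_\omega/2$ form a basis of $e\bar Re$ that multiplies like the group of $p$-th roots of unity. So $e\bar Re\cong\mathbb F_p[\mathbb Z_p]$ is local. Every product of two nontrivial simples lies in $2R$; Section~\ref{sec:parity} explains this. The example satisfies all hypotheses of Theorem~\ref{thm:small} except $|G(A^*)|\le2$, and the proof must meet it: this happens in Lemma~\ref{lem:noexc}.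
\end{example}

\section{Antipode-fixed idempotents and eigenvalues of characters}\label{sec:idem}

\emph{From here to the end of Section~\ref{sec:parity}, $A$ is a non-semisimple Hopf algebra of dimension $4p$ with $|G(A)|\le2$ and $|G(A^*)|\le2$, and $K=A^*$.} We derive a contradiction. By (LR) the hypotheses are symmetric in $A$ and $A^*$. In (Ra) we have $g^2=1$ and $\alpha^2=\varepsilon$. The maps $h\mapsto ghg$ and $h\mapsto\alpha(h_1)h_2\alpha(h_3)$ have square the identity and commute, since $\alpha(ghg)=\alpha(h)$. Hence
\[
S^8=\mathrm{id}.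
\]

Non-semisimplicity enters through the vanishing of a trace.

\begin{lemma}\label{lem:idem}
Let $f\in A$ be an idempotent with $S^2(f)=f$.
\begin{enumerate}
\item[(i)] $\operatorname{Tr}(S^2|_{Af})=0$, and $\dim Af$ is even.
\item[(ii)] If $A$ and $A^*$ are unimodular and $S(f)=f$, then $4\mid\dim Af$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The $A$-module $P=Af$ is projective, and $\varphi=S^2|_P$ satisfies $\varphi(hy)=S^2(h)\varphi(y)$. The map $P\otimes P^*\to\Bbbk$, $y\otimes\xi\mapsto\xi(\varphi(y))$, is $A$-linear, because
\[
(h_2\xi)(\varphi(h_1y))=\xi\big(S(h_2)S^2(h_1)\varphi(y)\big)=\xi\big(S(S(h_1)h_2)\varphi(y)\big)=\varepsilon(h)\,\xi(\varphi(y)).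
\]
Its composite with the coevaluation $\Bbbk\to P\otimes P^*$ is the scalar $\operatorname{Tr}\varphi$. If this were nonzero, $\Bbbk$ would be a summand of the projective module $P\otimes P^*$ and $A$ would be semisimple. So $\operatorname{Tr}\varphi=0$. Since $\varphi^4=1$, the eigenvalues are $\pm1,\pm i$, with multiplicities $n_{\pm1},n_{\pm i}$, and $(n_1-n_{-1})+i(n_i-n_{-i})=0$ gives $n_1=n_{-1}$, $n_i=n_{-i}$.

(ii) Now $S^4=\mathrm{id}$ by (Ra), so $Af=V_+\oplus V_-$, the $\pm1$-eigenspaces of $S^2$, and $\dim Af=2\dim V_-$ by (i). We construct a nondegenerate alternating form on $V_-$. Let $\Lambda\in A$ and $\lambda\in A^*$ be two-sided integrals with $\lambda(\Lambda)=1$; so $\Lambda_1\lambda(\Lambda_2)=1$. For $y\in A$,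
\begin{align*}
\Lambda_1\otimes y\Lambda_2&=S(y_1)y_2\Lambda_1\otimes y_3\Lambda_2=S(y)\Lambda_1\otimes\Lambda_2,\\
\Lambda_1y\otimes\Lambda_2&=\Lambda_1y_1\otimes\Lambda_2y_2S(y_3)=\Lambda_1\otimes\Lambda_2S(y).
\end{align*}
Applying $\mathrm{id}\otimes\lambda$ gives $\Lambda_1\lambda(y\Lambda_2)=S(y)$ and $\Lambda_1\lambda(\Lambda_2y)=S^{-1}(y)$. So the map $A^*\to A$, $\phi\mapsto\Lambda_1\phi(\Lambda_2)$, is surjective, hence bijective. It sends both $\lambda(\,\cdot\,y)$ and $\lambda(S^{-2}(y)\,\cdot\,)$ to $S^{-1}(y)$. Therefore $\lambda(zy)=\lambda(S^{-2}(y)z)$ for all $y,z$, and $\lambda(\,\cdot\,y)=0$ implies $y=0$. Also $S(\Lambda)=\Lambda_1\lambda(\Lambda\Lambda_2)=\Lambda$, and the same argument in $A^*$ gives $\lambda\circ S=\lambda$.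

Put $B(y,z)=\lambda(S(y)z)$ for $y,z\in Af$. If $B(\,\cdot\,,z)=0$, then $\lambda(fhz)=0$ for all $h\in A$, because $S(Af)=fA$. Then $\lambda(hz)=\lambda(hzf)=\lambda(S^{-2}(f)hz)=\lambda(fhz)=0$ for all $h$, so $z=0$: the form $B$ is nondegenerate. Using $\lambda\circ S=\lambda$,
\[
B(z,y)=\lambda\big(S(S(z)y)\big)=\lambda\big(S(y)S^2(z)\big)=B(y,S^2z),\qquad B(S^2y,S^2z)=B(y,z).
\]
The second identity shows that $V_+$ and $V_-$ are orthogonal, so $B$ is nondegenerate on $V_-$; the first shows that it is alternating there. Hence $\dim V_-$ is even.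
\end{proof}

\begin{remark}
In $T_4$ we have $S(x)=-\gamma x$ and $S^2(x)=-x$. The idempotent $e_+$ is fixed by $S$, and $S^2$ has eigenvalues $1,-1$ on the basis $e_+,xe_+$ of $T_4e_+$. This illustrates (i), and shows that the conclusion of (ii) needs unimodularity: the integral $e_+x=xe_-$ of $T_4$ is a left integral but not a right one.
\end{remark}

\begin{lemma}\label{lem:packets}
Let $y\in R$ and $c\in\bar{\mathbb F}_p$.
\begin{enumerate}
\item[(i)] $p\mid m_c(y)$.
\item[(ii)] If $y=y^*$, then $m_c(y)$ is even, and divisible by $4$ if $A$ and $A^*$ are unimodular.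
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\Theta\in A^*=K$ be the character of the regular $A$-module: $\Theta(h)$ is the trace of left multiplication by $h$ on $A$. From $A\otimes A\cong A^{4p}$ we get $\Theta^2=4p\,\Theta$, so $\Theta/4p$ is an idempotent of $K$. For a $K$-module $M$,
\[
\operatorname{Tr}l_{[M]}=\Theta(\operatorname{ch}[M])=\operatorname{ch}[M](\Theta)=4p\cdot\operatorname{rank}\big(\Theta/4p\text{ on }M\big)\in4p\mathbb Z .
\]
By linearity $\operatorname{Tr}(l_y^{\,j})=\operatorname{Tr}l_{y^j}\in4p\mathbb Z$ for all $j\ge0$. Reduction modulo $\mathfrak P$ gives $\sum_cm_c(y)c^j=0$ in $\bar{\mathbb F}_p$ for all $j\ge0$, and the Vandermonde determinant of the finitely many residues $c$ that occur is nonzero.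

(ii) For an eigenvalue $\nu$ of $l_y$ let $f_\nu\in\Bbbk[\operatorname{ch}y]$ be the idempotent such that $f_\nu A$ is the generalized eigenspace. It is a polynomial in $\operatorname{ch}y=S(\operatorname{ch}y)$, so $S(f_\nu)=f_\nu$. The multiplicity of $\nu$ is $\dim f_\nu A=\dim S(Af_\nu)=\dim Af_\nu$, and Lemma~\ref{lem:idem} applies.
\end{proof}

\section{Locality of the Grothendieck ring modulo $p$}\label{sec:local}

To apply Lemma~\ref{lem:packets}(ii) we need self-dual elements of $R$, which we obtain by averaging over $*$. This requires control of the fourth power of $*$, and Radford's formula provides it. We say that $A$ is in \emph{case} (U) if $A$ and $A^*$ are unimodular, and in \emph{case} (N) if $G(A)=\{1,\gamma\}$ with $\gamma\ne1$ and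
\begin{equation}\label{eq:S4}
S^4(h)=\alpha(h_1)\,\gamma h_2\gamma\,\alpha(h_3)\quad\text{for some }\alpha\in G(A^*)\text{ and all }h\in A .
\end{equation}

\begin{lemma}\label{lem:cases}
\begin{enumerate}
\item[(i)] In case \emph{(U)}, $S^4=\mathrm{id}$ and $G(A)=1=G(A^*)$.
\item[(ii)] If $S^4(h)=\alpha(h_1)gh_2g\,\alpha(h_3)$ on $A$ with $g\in G(A)$, $\alpha\in G(A^*)$, then $S^4(k)=k_1(g)\,\alpha k_2\alpha\,k_3(g)$ on $A^*$.
\item[(iii)] If $A$ is not in case \emph{(U)}, then $A$ or $A^*$ is in case \emph{(N)}.
\end{enumerate}
\end{lemma}

\begin{proof}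
(i) The first claim is (Ra). If $1\ne\gamma\in G(A)$, then $\gamma^2=1$, the idempotent $(1+\gamma)/2$ is fixed by $S$, and it generates a left ideal of dimension $2p\notin4\mathbb Z$ since $A$ is free over $\Bbbk[\gamma]$. This contradicts Lemma~\ref{lem:idem}(ii). The same applies to $A^*$.

(ii) Both sides send $h\in A$ to $\alpha(h_1)k(gh_2g)\alpha(h_3)$.

(iii) By (Ra), $g\ne1$ or $\alpha\ne\varepsilon$. In the first case $A$ is in case (N) with $\gamma=g$; in the second, $A^*$ is in case (N) by (ii), with the roles of $g$ and $\alpha$ interchanged.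
\end{proof}

For the rest of this section $A$ is in case (U) or (N). In case (U) put $\gamma=1$, $\alpha=\varepsilon$; then \eqref{eq:S4} holds in both cases, and $G=G(A)=\langle\gamma\rangle$. For a subcoalgebra $C$, formula \eqref{eq:S4} gives $S^4(C)\subset\gamma C\gamma$, with equality by dimension. Applied to $C=C_U$, this shows
\begin{equation}\label{eq:four}
U^{****}\cong\gamma U\gamma\quad(U\in\operatorname{Irr}K),\qquad y^{****}=\gamma y\gamma\quad(y\in R).
\end{equation}
The group $G\times G$ acts on $\operatorname{Irr}K$ by $(s,s')U=sUs'^{-1}$. Let $N$ be the number of orbits. The set $G$ itself is an orbit, the \emph{trivial orbit}; all other orbits consist of nontrivial simples. For an orbit $O$ let $[O]\in R$ be the sum of its elements. Let $e=|G|^{-1}[G]$, an idempotent of $\bar R$ (as $p$ is odd) and of $R\otimes\Bbbk\subset A$. Put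
\[
R_0=\{y\in R:\gamma y=y=y\gamma\},\qquad \bar R_0=e\bar Re .
\]
Since $G\times G$ permutes the basis of $R$, the orbit sums form a basis of the lattice $R_0$ and of the invariants in $\bar R$, which are $\bar R_0$. So $R_0\otimes\mathbb F_p=\bar R_0$ is an algebra of dimension $N$ with unit $e$, and $\dim\colon\bar R_0\to\mathbb F_p$ is a unital homomorphism. In the same way the lattice $R_1=\{y\in R:\gamma y=y\}$ has $R_1\otimes\mathbb F_p=e\bar R$.

\begin{proposition}\label{prop:local}
The kernel of $\dim\colon\bar R_0\to\mathbb F_p$ is the radical of $\bar R_0$; so $\bar R_0$ is local.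
\end{proposition}

\begin{proof}
The radical $J$ is nilpotent, so $\dim$ factors through the semisimple algebra $\bar R_0/J=\mathbb F_p\times B$, where $B$ is the kernel of $\dim$. We show $B=0$. Since $e^*=e$, the map $*$ induces an anti-automorphism of $\bar R_0/J$. It preserves $\dim$, hence $B$ and its unit, hence $\zeta=(1,0)$.

The map $R\to\bar R_0/J$, $y\mapsto[G]y[G]=|G|^2eye$, is surjective. Choose $w=[G]y[G]\in R_0$ with image $4^{-1}\zeta$ and put $z=w+w^*+w^{**}+w^{***}$. By \eqref{eq:four}, $w^{****}=\gamma w\gamma=w$, so $z^*=z$. Moreover $z\in R_0$, its image is $\zeta$, and $\dim z\equiv1\pmod p$.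

As $z=eze$, the operator $l_z$ preserves $eA$ and vanishes on $(1-e)A$. So $m_1(z)\le\dim eA=4p/|G|$, by (NZ). Also $m_1(z)>0$, since $\dim z$ is an eigenvalue by \eqref{eq:theta}. By Lemma~\ref{lem:packets}, $m_1(z)$ is divisible by $4p$ in case (U), where $|G|=1$, and by $2p$ in case (N), where $|G|=2$. Hence $m_1(z)=\dim eA$: all eigenvalues of $l_z$ on $eA$ are congruent to $1$.

The operator $L_z$ preserves $R_1$, and $R_1\otimes\Bbbk\subset eA$. So the characteristic polynomial of $L_z$ on $R_1$ reduces modulo $p$ to a power $(T-1)^j$, and $(L_z-1)^j=0$ on $e\bar R$. Applied to $e$ this gives $(z-e)^j=0$ in $\bar R_0$. The image of $z-e$ in $B$ is $-1_B$; it is nilpotent, so $B=0$.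
\end{proof}

\begin{corollary}\label{cor:bound}
Let $y\in R$ be the class of a nonzero module without one-dimensional constituents, and suppose $\gamma y=y$ or $\gamma y\gamma=y$. Then $p\le N\dim y$.
\end{corollary}

\begin{proof}
For $r\in R_0$ we have $yr\gamma=yr$, and $\gamma yr=yr$; in the second case because $\gamma yr=\gamma y\gamma r$. So $L_y$ preserves $R_0$; let $\tau\in\mathbb Z$ be its trace there. On $\bar R_0$ it acts as left multiplication by $eye$, and $eye-\dim(y)e$ is nilpotent by Proposition~\ref{prop:local}. Hence $\tau\equiv N\dim y\pmod p$. The coefficient of $[O]$ in $y[O]$ is nonnegative and, by comparing dimensions, at most $\dim y$. For the trivial orbit it is $0$, because $y[G]$ has no one-dimensional constituent. So $0<N\dim y-\tau\le N\dim y$, and this number is divisible by $p$.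
\end{proof}

\section{The unimodular case}\label{sec:unimod}

\begin{proposition}\label{prop:U}
Case \emph{(U)} does not occur.
\end{proposition}

Assume case (U). Then $G(A)=1$, the only one-dimensional $K$-module is $1$, and $N=n=|\operatorname{Irr}K|$. We first reduce, by counting, to the existence of a self-dual simple module of dimension $2$, and then exclude it by computing with its matrix coefficients.

\subsection{Counting}
Let $D_0=\dim P(1)$. The socle of $P(1)$ is one-dimensional, so it is $1$, and $P(1)^*\cong P(1)$. As $K$ is not semisimple, the second layer of $P(1)$ is nonzero; since $\operatorname{Ext}^1_K(1,1)=0$, it contains a nontrivial simple $V_1$, which is not projective. So $n\ge2$. Let $v\ge2$ be the least dimension of a nontrivial simple. Top, socle and $V_1$ give $D_0\ge2+v$, and Corollary~\ref{cor:bound} gives $p\le nv$. We need two more facts.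

\emph{$4\mid D_0$.} Let $\bar f$ be the central idempotent of $K/\operatorname{rad}K$ belonging to the trivial module. It is fixed by $S$, since $S$ preserves the kernel of the counit. Lift it to $y_0\in K$; as $S^4=\mathrm{id}$, the average $y=\frac14\sum_{j=0}^3S^j(y_0)$ is an $S$-fixed lift. Then $y^2-y$ is nilpotent, say $y^m(y-1)^m=0$. Choose a polynomial $q$ with $q\equiv0\bmod T^m$ and $q\equiv1\bmod(T-1)^m$. Then $f=q(y)$ is an idempotent with $S(f)=f$ and image $q(1)\bar f+q(0)(1-\bar f)=\bar f$. So $Kf\cong P(1)$, and Lemma~\ref{lem:idem}(ii) applies to $K$.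

\emph{$d_UD_U\ge D_0$ for all $U$.} By \eqref{eq:adj}, $\operatorname{Hom}(P(U)\otimes{}^*U,1)\cong\operatorname{Hom}(P(U),U)\ne0$, so $P(1)$ is a summand of the projective module $P(U)\otimes{}^*U$.

Now consider \eqref{eq:dimK}. If $v\ge4$, then $V_1$ contributes at least $2v^2$ and each other nontrivial simple at least $v^2$, so $4p\ge D_0+2v^2+(n-2)v^2>nv^2\ge4nv\ge4p$, a contradiction.

Let $v=3$. Then $D_0\ge5$, so $D_0\ge8$. If $U$ were a projective simple of dimension $3$, then $P(1)$ would be a summand of the $9$-dimensional projective module $U\otimes{}^*U$ (Lemma~\ref{lem:UU}); so $D_0=8$, the complement would be a one-dimensional projective module, and $K$ would be semisimple. Hence projective nontrivial simples contribute at least $16$ and non-projective ones at least $18$. So $12n\ge4p\ge8+18+16(n-2)$, that is $4n\le6$, contradicting $n\ge2$.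

Let $v=2$, so $p\le2n$. If $D_0\ge8$, every simple contributes at least $8$, so $4p\ge8n\ge4p$ and $p=2n$, which is impossible for odd $p$. Hence $D_0=4$ and the constituents of $P(1)$ are $1$, $1$ and $X=V_1$ with $d_X=2$. From $P(1)^*\cong P(1)$ we get $X^*\cong X$.

\subsection{A self-dual simple module of dimension two}
By (NZ), a Hopf subalgebra other than $\Bbbk$ and $A$ has dimension $2$, $4$, $p$ or $2p$, and so has a nontrivial group-like. As $G(A)=1$, there is none. In particular $C_X$ generates $A$. The plan is to find a commutative Hopf subalgebra, which must then be $\Bbbk$, and to read off that $A$ is too small.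

Let $u=(u_{ij})=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)$ be the matrix of coefficients of $X$ in some basis. The $u_{ij}$ are a basis of $C_X$, with $\Delta u_{ij}=\sum_lu_{il}\otimes u_{lj}$, $\varepsilon(u_{ij})=\delta_{ij}$, and $S(u)u=uS(u)=I$, where $S$ acts entrywise. The matrix of $X^*$ in the dual basis is $S(u)^t$, so $X\cong X^*$ gives $E\in GL_2(\Bbbk)$ with $S(u)=E^{-1}u^tE$. Therefore
\begin{equation}\label{eq:E}
u^tEu=E,\qquad uE^{-1}u^t=E^{-1},\qquad S^2(u)=E^{-1}S(u)^tE=FuF^{-1},\quad F=E^{-1}E^t .
\end{equation}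
Here $\det F=1$. Since $S^4=\mathrm{id}$ and the $u_{ij}$ are independent, $F^2$ commutes with all matrices, so it is a scalar, equal to $\pm1$ by the determinant. If $F^2=I$, then $\det F=1$ gives $F=\pm I$, so $S^2=\mathrm{id}$ on $C_X$ and on $A$, contradicting (LR). So $F^2=-I$ and $F$ has the eigenvalues $i,-i$. A change of basis replaces $u,E,F$ by $Z^{-1}uZ$, $Z^tEZ$, $Z^{-1}FZ$, so we may take $F=\operatorname{diag}(i,-i)$. The equation $E^t=EF$ says $E_{11}=E_{22}=0$, $E_{21}=-iE_{12}$, so up to a scalar
\[
E=\begin{pmatrix}0&1\\-i&0\end{pmatrix},\qquad E^{-1}=\begin{pmatrix}0&i\\1&0\end{pmatrix}.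
\]
The first equation in \eqref{eq:E} reads $ac=i\,ca$, $ad-i\,cb=1$, $bc-i\,da=-i$, $bd=i\,db$; the second reads $ba+i\,ab=0$, $bc+i\,ad=i$, $da+i\,cb=1$, $dc+i\,cd=0$. Together:
\[
ab=i\,ba,\quad ac=i\,ca,\quad bd=i\,db,\quad cd=i\,dc,\quad bc=cb,\quad ad=1+i\,bc,\quad da=1-i\,bc .
\]
Because $i^2=-1$, the mixed terms cancel when a coproduct is squared: $ab\otimes ac=-ba\otimes ca$, $ab\otimes bd=-ba\otimes db$, $cd\otimes ac=-dc\otimes ca$, $cd\otimes bd=-dc\otimes db$. Hence
\begin{align*}
\Delta(a^2)&=a^2\otimes a^2+b^2\otimes c^2, & \Delta(b^2)&=a^2\otimes b^2+b^2\otimes d^2,\\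
\Delta(c^2)&=c^2\otimes a^2+d^2\otimes c^2, & \Delta(d^2)&=c^2\otimes b^2+d^2\otimes d^2,
\end{align*}
and the squares span a subcoalgebra. They commute pairwise. If $yz=i\,zy$, then $y^2z^2=i^4z^2y^2$, which settles all pairs except $a^2,d^2$. The element $bc$ anticommutes with $a$ and with $d$, so
\[
a^2d^2=a(1+ibc)d=(1-ibc)\,ad=1+(bc)^2,\qquad d^2a^2=d(1-ibc)a=(1+ibc)\,da=1+(bc)^2 .
\]
So the squares generate a commutative Hopf subalgebra. It is semisimple by (Co), hence not $A$, hence $\Bbbk$. Applying $\varepsilon$ gives $a^2=d^2=1$, $b^2=c^2=0$. Then $d=da^2=(1-ibc)a$, so $A$ is generated by $a,b,c$ and spanned by the $b^jc^la^m$ with $j,l,m\in\{0,1\}$. Thus $\dim A\le8<12\le4p$. This contradiction proves Proposition~\ref{prop:U}.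

\section{Sweedler's algebra lies in $A$ and in $A^*$}\label{sec:T4}

By Proposition~\ref{prop:U} and Lemma~\ref{lem:cases}(iii) we may replace $A$ by $A^*$ if necessary and \emph{assume from now on that $A$ is in case} (N).

\subsection{The pointed part}
Let $\mathcal D$ be the category of $K$-modules all of whose constituents lie in $\{1,\gamma\}$. It is closed under subquotients, extensions and tensor products. Let $Q\subset A$ be the sum of all pointed subcoalgebras; it is pointed, and $M\in\mathcal D$ if and only if $C_M\subset Q$, that is, if and only if $M$ is a module over the quotient algebra $Q^*$ of $K$.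

\begin{lemma}\label{lem:Q}
$Q$ is a Hopf subalgebra, and $Q=\Bbbk[\gamma]$ or $Q\cong T_4$. If there is a nonsplit extension of one-dimensional $K$-modules, then $Q\cong T_4$. Nontrivial simple $K$-modules exist.
\end{lemma}

\begin{proof}
Write $Q=C_M$ with $M\in\mathcal D$. Then $QQ=C_{M\otimes M}\subset Q$, so $Q$ is a pointed Hopf subalgebra with $G(Q)=\{1,\gamma\}$. By (Ni) and (NZ) its dimension is a power of $2$ dividing $4p$, so it is $2$ or $4$, and (Sm) gives the two possibilities. A nonsplit extension as stated is a non-semisimple $Q^*$-module, which excludes $Q=\Bbbk[\gamma]$. Finally $Q\ne A$, so $A$ is not pointed.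
\end{proof}

\subsection{Types and counting}
A nontrivial simple $U$ has \emph{type} $1$, $2$ or $4$, the size of its orbit under $G\times G$. From $(sUs')^*\cong s'U^*s$ and the same formula for ${}^*(\cdot)$, the type is invariant under both duals. Type $1$ means $\gamma U\cong U\cong U\gamma$; then $\gamma C_U=C_U$, so $C_U$ is free over $\Bbbk[\gamma]$ by (NZ), $d_U^2$ is even, and \emph{$d_U$ is even}. The numbers $d_U,D_U$ are constant on an orbit $O$ and are written $d_O,D_O$. We call $|O|d_OD_O$ the \emph{contribution} of $O$. With $D_0=\dim P(1)=\dim P(\gamma)\ge2$, formula \eqref{eq:dimK} reads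
\begin{equation}\label{eq:count}
4p=2D_0+\sum_{O\text{ nontrivial}}|O|\,d_OD_O ,
\end{equation}
a sum over $N-1$ orbits.

\begin{lemma}\label{lem:types}
If $U$ has type $1$ or $2$, then $p\le Nd_U$. If $U$ has type $4$, then $p\le2Nd_U$.
\end{lemma}

\begin{proof}
For types $1$ and $2$ the stabilizer contains $(\gamma,1)$, $(\gamma,\gamma)$ or $(1,\gamma)$. In the first two cases apply Corollary~\ref{cor:bound} to $y=U$. In the third, $\gamma U^*\cong(U\gamma)^*\cong U^*$, and we take $y=U^*$. For type $4$ take $y=U+\gamma U\gamma$.
\end{proof}

Let $c_1$ be the least dimension of a simple of type $1$ or $2$ and $c_2$ the least dimension of a simple of type $4$, with value $\infty$ if there is none; at least one is finite. Put $\beta=4c_1$ if $c_1\le2c_2$, and $\beta=8c_2$ otherwise. Lemma~\ref{lem:types} gives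
\begin{equation}\label{eq:beta}
4p\le\beta N .
\end{equation}
So the $N$ orbits contribute at most $\beta$ on average, while, by the next lemma, almost every nontrivial orbit contributes at least $\beta$. The exceptions drive the rest of the proof: call a simple module \emph{exceptional} if it has type $1$ and dimension $2$. The modules $Y_\omega$ of Example~\ref{ex:A} are of this kind.

\begin{lemma}\label{lem:beta}
\begin{enumerate}
\item[(i)] If an exceptional module exists, then $\beta=8$ and $p\le2N$. Every nontrivial orbit $O$ that does not consist of an exceptional module satisfies $|O|d_O^2\ge\beta$.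
\item[(ii)] If $U$ is exceptional and projective, then $D_0=2$ and $U\otimes{}^*U\cong P(1)\oplus P(\gamma)\in\mathcal D$.
\item[(iii)] Suppose that no exceptional module is projective. Then every nontrivial orbit contributes at least $\beta$, and every non-projective nontrivial simple is exceptional.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If an exceptional module exists, then $c_1=2\le2c_2$, so $\beta=8$; use \eqref{eq:beta}. Let $d=d_O$. Suppose $c_1\le2c_2$. For type $1$, $d$ is even and not $2$, so $d^2\ge4d\ge4c_1$. For type $2$, $2d^2\ge4d\ge4c_1$. For type $4$, $d\ge c_2\ge c_1/2$ and $4d^2\ge8d\ge4c_1$. Suppose $c_1>2c_2$. For type $4$, $4d^2\ge8d\ge8c_2$. For types $1$ and $2$, $d>2c_2$, so $d^2>4c_2^2\ge8c_2$.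

(ii) By Lemma~\ref{lem:UU}, $P(1)\oplus P(\gamma)$ is a summand of the $4$-dimensional module $U\otimes{}^*U$, and $D_0\ge2$. A $2$-dimensional module with one-dimensional top lies in $\mathcal D$.

(iii) A non-projective exceptional module contributes at least $2\cdot4=8=\beta$; the other orbits contribute at least $|O|d_O^2\ge\beta$. If some non-projective nontrivial simple were not exceptional, its orbit would contribute at least $2|O|d_O^2\ge2\beta$, and \eqref{eq:count}, \eqref{eq:beta} would give $4p\ge2D_0+2\beta+(N-2)\beta>N\beta\ge4p$.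
\end{proof}

\begin{proposition}\label{prop:T4}
$Q\cong T_4$, and $K$ also has a Hopf subalgebra isomorphic to $T_4$.
\end{proposition}

\begin{proof}
Suppose $Q\not\cong T_4$. By Lemma~\ref{lem:Q} all extensions of one-dimensional modules split. In particular $D_0\ne2$, so no exceptional module is projective by Lemma~\ref{lem:beta}(ii). The second layer of $P(1)$ is nonzero and has no one-dimensional constituent, so it contains a nontrivial simple $V$. This $V$ is not projective, hence exceptional by Lemma~\ref{lem:beta}(iii); so $\beta=8$ and $p\le2N$. Top and socle of $P(1)$ are one-dimensional, so $D_0\ge1+2+1=4$. Then \eqref{eq:count} gives $4p\ge8+8(N-1)=8N\ge4p$, so $p=2N$, which is impossible. Hence $Q\cong T_4$.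

The nontrivial group-like of $Q$ is $\gamma$; let $x\in Q$ be as in \eqref{eq:sweedler}. Then $S^2(x)=-x$, so $S^4(x)=x$. We have $\alpha(x)=0$ as $x^2=0$, and $x_1\otimes x_2\otimes x_3=x\otimes1\otimes1+\gamma\otimes x\otimes1+\gamma\otimes\gamma\otimes x$. So \eqref{eq:S4} gives $S^4(x)=\alpha(\gamma)\gamma x\gamma=-\alpha(\gamma)x$. Hence $\alpha(\gamma)=-1$ and $\alpha\ne\varepsilon$. Then $G(A^*)=\{\varepsilon,\alpha\}$, and by Lemma~\ref{lem:cases}(ii) $A^*$ is in case (N). The first part, applied to $A^*$, gives the second claim.
\end{proof}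

From now on we write $T_4=Q\subset A$, with generators $\gamma,x$ as in \eqref{eq:sweedler}. The category $\mathcal D$ is the module category of $T_4^*\cong T_4$. So the projective covers of $1$ and $\gamma$ \emph{in $\mathcal D$} have dimension $2$, and their sum is the regular $T_4^*$-module $T$, a $K$-module with $C_T=T_4$.

\section{All nontrivial simple modules are projective}\label{sec:proj}

By Lemma~\ref{lem:beta}(iii) it suffices to show that there are no exceptional modules. Dimension counts alone cannot do this, as Example~\ref{ex:A} shows. We use instead that a single nontrivial simple module generates everything, so that properties of one exceptional module spread to all of $A$.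

\begin{lemma}\label{lem:gen}
Every proper Hopf subalgebra of $A$ is pointed. Hence $C_U$ generates $A$ as an algebra for every nontrivial simple $U$.
\end{lemma}

\begin{proof}
A proper Hopf subalgebra has dimension $1$, $2$, $4$, $p$ or $2p$, and by (Sm) it is pointed unless it is isomorphic to $\Bbbk^{\mathbb D_p}$. Let $B\cong\Bbbk^{\mathbb D_p}$ be a Hopf subalgebra. Then $|G(B)|=2$, so $\gamma\in B$; and $x\notin B$, since $B$ is commutative. The space $B+Bx$ is a subcoalgebra, because $\Delta(bx)=b_1x\otimes b_2+b_1\gamma\otimes b_2x$, and it is stable under left multiplication by $B$. By (NZ) its dimension is a multiple of $2p$, and it exceeds $2p$. So $A=B\oplus Bx$ and $b\mapsto bx$ is injective. Write $xb=f_0(b)+f_1(b)x$ with linear maps $f_0,f_1\colon B\to B$. Computing $\Delta(xb)$ as $\Delta(x)\Delta(b)$ and as $\Delta(f_0(b))+\Delta(f_1(b))\Delta(x)$ gives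
\begin{multline*}
f_0(b_1)\otimes b_2+f_1(b_1)x\otimes b_2+\gamma b_1\otimes f_0(b_2)+\gamma b_1\otimes f_1(b_2)x\\
=\Delta(f_0(b))+f_1(b)_1x\otimes f_1(b)_2+f_1(b)_1\gamma\otimes f_1(b)_2x .
\end{multline*}
The components in $Bx\otimes B$ give $f_1(b_1)\otimes b_2=\Delta(f_1(b))$. Those in $B\otimes Bx$ give $\gamma b_1\otimes f_1(b_2)=f_1(b)_1\gamma\otimes f_1(b)_2$, and as $B$ is commutative we may cancel $\gamma$: $b_1\otimes f_1(b_2)=\Delta(f_1(b))$. Let $\zeta=\varepsilon\circ f_1\in B^*$. Applying $\varepsilon\otimes\mathrm{id}$ to the first identity and $\mathrm{id}\otimes\varepsilon$ to the second yields $f_1(b)=\zeta(b_1)b_2=b_1\zeta(b_2)$, so $\zeta$ is central in $B^*=\Bbbk\mathbb D_p$. Comparing the $Bx$-components in $x(bb')=(xb)b'$ shows that $f_1$ is multiplicative, and $f_1(1)=1$. So $\zeta$ is an algebra map, that is, an element of $\mathbb D_p$. The center of $\mathbb D_p$ is trivial for odd $p$, so $\zeta=\varepsilon$ and $f_1=\mathrm{id}$. But $x\gamma=-\gamma x$ means $f_1(\gamma)=-\gamma$, a contradiction.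
\end{proof}

For an exceptional $U$ the module $U\otimes{}^*U$ has dimension $4$ and maps onto $1\oplus\gamma$. It either lies in $\mathcal D$ or not. The first possibility reproduces the structure of Example~\ref{ex:A}, including its many characters.

\begin{lemma}\label{lem:noexc}
There is no exceptional $U$ with $U\otimes{}^*U\in\mathcal D$. In particular no exceptional module is projective.
\end{lemma}

\begin{proof}
The second statement follows from the first by Lemma~\ref{lem:beta}(ii). Let $U$ be exceptional with $U\otimes{}^*U\in\mathcal D$. We use the following observation: \emph{if $Y\gamma\cong Y$ and $Y\otimes{}^*Y\in\mathcal D$, then $Y\otimes M\otimes{}^*Y\in\mathcal D$ for all $M\in\mathcal D$}, since this module has a filtration with quotients $Y\otimes s\otimes{}^*Y\cong Y\otimes{}^*Y$.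

\emph{Step 1: every simple $Y$ has $Y\otimes{}^*Y\in\mathcal D$, and all nontrivial simples are exceptional.} Since $U^{\otimes m}\otimes{}^*(U^{\otimes m})\cong U\otimes\big(U^{\otimes(m-1)}\otimes{}^*(U^{\otimes(m-1)})\big)\otimes{}^*U$, induction shows that these modules lie in $\mathcal D$. By Lemma~\ref{lem:gen}, $A=\sum_{m\ge0}C_{U^{\otimes m}}$, so every simple $Y$ is a constituent of some $U^{\otimes m}$, and $Y\otimes{}^*Y$ is a subquotient of a module in $\mathcal D$. By Lemma~\ref{lem:UU} each of $1,\gamma$ occurs at most once in the top of $Y\otimes{}^*Y$, so $Y\otimes{}^*Y$ is a quotient of $T$. Hence $d_Y\le2$. If $d_Y=2$, then $Y\otimes{}^*Y\cong T$ has the quotient $\gamma$, so $\gamma Y\cong Y$. The same holds for ${}^*Y$, and dualizing $\gamma\,{}^*Y\cong{}^*Y$ gives $Y\gamma\cong Y$. So there are $N-1$ nontrivial simples, each forming an orbit.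

\emph{Step 2: the orbits form a group.} For simples $Y,Z$ we claim that $Y\otimes{}^*Z\in\mathcal D$ if and only if $Y,Z$ lie in the same orbit. ``If'' is Step~1 for nontrivial modules and is immediate for $1,\gamma$. Conversely, if exactly one of $Y,Z$ is one-dimensional, $Y\otimes{}^*Z$ is simple of dimension $2$. If both are nontrivial and $Y\otimes{}^*Z\in\mathcal D$, this module has a quotient $s\in G$, so $\operatorname{Hom}(Y,sZ)\ne0$ by \eqref{eq:adj} and $Y\cong sZ\cong Z$. Now let $W,W'$ be constituents of $Y\otimes Z$. Then $W\otimes{}^*W'$ is a subquotient of $Y\otimes(Z\otimes{}^*Z)\otimes{}^*Y$, which lies in $\mathcal D$ by the observation (or directly, if $d_Y=1$). So all constituents of $Y\otimes Z$ lie in one orbit, which depends only on the orbits of $Y$ and $Z$ because nontrivial simples absorb $\gamma$ on both sides. This defines a product on the set $\Pi$ of orbits. It is associative, since any constituent of $Y\otimes Z\otimes W$ lies in both triple products. The trivial orbit $o$ is a unit, and the orbit of ${}^*Y$ is a right inverse of that of $Y$. So $\Pi$ is a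 group of order $N\ge2$.

\emph{Step 3: $N=p$, $D_0=2$, and all nontrivial simples are projective.} For nontrivial $Y,Z$, either $YZ=2W$ in $R$ with $W$ nontrivial, or $YZ$ is a combination of $1,\gamma$ of dimension $4$ with $\gamma YZ=YZ$, so $YZ=2(1+\gamma)=4e$. Put $b_o=e$ and $b_{\{Y\}}=Y/2$. These elements are a basis of $\bar R_0$ with $b_\pi b_{\pi'}=b_{\pi\pi'}$ and $\dim b_\pi=1$. By Proposition~\ref{prop:local}, $b_\pi-e$ is nilpotent, so $0=(b_\pi-e)^{p^j}=b_{\pi^{p^j}}-e$ for large $j$. Every element of $\Pi$ has $p$-power order, so $\Pi$ is a nontrivial $p$-group and $N\ge p$. On the other hand \eqref{eq:count} gives $4p=2D_0+\sum_Y2D_Y\ge4+4(N-1)=4N$. So equality holds throughout.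

\emph{Step 4: $A$ is graded by $\Pi$.} Put $A_o=T_4$ and $A_{\{Y\}}=C_Y$. These subcoalgebras have no simple subcoalgebra in common, so their sum is direct, of dimension $4+4(p-1)=4p$. Thus $A=\bigoplus_\pi A_\pi$. A module whose constituents are all isomorphic to a nontrivial, hence projective, simple $W$ is a direct sum of copies of $W$, with coefficient coalgebra $C_W$; a module with constituents in $o$ has its coefficient coalgebra in $T_4$. Applied to the tensor products of two of the modules $T$, $Y$, $Z$, this gives $A_\pi A_{\pi'}\subset A_{\pi\pi'}$. For each of the $p$ characters $\eta$ of $\Pi\cong\mathbb Z_p$, the linear map equal to $\eta(\pi)\varepsilon$ on $A_\pi$ is an algebra map $A\to\Bbbk$. These maps are distinct, because $\varepsilon$ is nonzero on each $A_\pi$. So $|G(A^*)|\ge p\ge3$, a contradiction.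
\end{proof}

In the second possibility the exceptional modules have semisimple tensor products, which is incompatible with non-semisimplicity of $A$.

\begin{proposition}\label{prop:proj}
There are no exceptional modules, and all nontrivial simple $K$-modules are projective.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:noexc} and~\ref{lem:beta}(iii), the set $\mathcal V$ of exceptional modules is the set of non-projective nontrivial simples, and every nontrivial orbit contributes at least $\beta$. It is closed under both duals. Suppose $\mathcal V\ne\varnothing$. Then $\beta=8$, $p\le2N$, and $4p\ge2D_0+8(N-1)\ge8N-4$. As $p$ is odd, $p=2N-1$ and equality holds: $D_0=2$, and every nontrivial orbit contributes exactly $8$. In particular $D_Y=4$ for $Y\in\mathcal V$.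

\emph{A block decomposition.} As $D_0=2$, the modules $P(1),P(\gamma)$ lie in $\mathcal D$; so $\operatorname{Hom}(P(Y),P(s))=0$ for $Y$ nontrivial and $s\in G$. Also $\operatorname{Hom}(P(s),P(Y))=0$, since a nonzero image would lie in $\mathcal D$ and contain $\operatorname{soc}P(Y)$, which is simple of dimension $d_Y\ge2$. So $P(Y)$ has no one-dimensional constituent. Write $K=K_{\mathcal D}\oplus K'$ with $K_{\mathcal D}\cong P(1)\oplus P(\gamma)$ and $K'$ a sum of modules $P(Y)$. There are no nonzero homomorphisms between the two summands, so both are stable under right multiplications and are two-sided ideals. Hence every module decomposes as $M=M_{\mathcal D}\oplus M'$, with $M_{\mathcal D}\in\mathcal D$ and $M'$ without one-dimensional constituents.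

\emph{The product $V\otimes{}^*V$, $V\in\mathcal V$.} By Lemma~\ref{lem:UU} its $\mathcal D$-part maps onto $1\oplus\gamma$, and by Lemma~\ref{lem:noexc} the other part is nonzero, so of dimension at least $2$. Hence $V\otimes{}^*V\cong1\oplus\gamma\oplus X$ with $X$ simple of dimension $2$. From $\gamma V\cong V$, ${}^*V\gamma\cong{}^*V$ and the Krull--Schmidt theorem, $\gamma X\cong X\cong X\gamma$, so $X\in\mathcal V$.

\emph{The product $M=V\otimes V'$, $V,V'\in\mathcal V$, is semisimple with constituents in $G\cup\mathcal V$.} If $M_{\mathcal D}\ne0$, then $M$ has a quotient $s\in G$, so $V\cong sV'^*\cong V'^*$ by \eqref{eq:adj}, that is $V'\cong{}^*V$, and we are in the previous case. Let $M_{\mathcal D}=0$. The module $M$ is not projective: otherwise $M\otimes{}^*V'\cong V\otimes(1\oplus\gamma\oplus X')$ would be projective with the summand $V$. It is not simple, since a simple module of dimension $4$ is not in $\mathcal V$ and so is projective. So $M$ has two constituents, both of dimension $2$. If one of them, $Y$, were projective, then $M=Y\oplus Y'$ with $Y'$ not projective,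 and $\gamma M\cong M\cong M\gamma$ would give $\gamma Y\cong Y\cong Y\gamma$ by Krull--Schmidt; then $Y$ would be exceptional and projective. So both constituents lie in $\mathcal V$. If $M$ were not semisimple, it would have a simple top $Y\in\mathcal V$ and be a quotient of $P(Y)$; since $D_Y=4=\dim M$, it would be projective.

Consequently the subcoalgebra $\Bbbk1+\Bbbk\gamma+\sum_{Y\in\mathcal V}C_Y$ is closed under multiplication. It is a cosemisimple Hopf subalgebra that is not pointed, so it equals $A$ by Lemma~\ref{lem:gen}. This contradicts (LR).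
\end{proof}

\section{Reduction to simple modules of dimension four}\label{sec:four}

The constituents of the non-simple indecomposable module $P(1)$ are not projective, so by Proposition~\ref{prop:proj} $P(1)\in\mathcal D$. It is then the projective cover of $1$ in $\mathcal D$, so $D_0=2$. Since $\operatorname{Ext}^1_K(1,1)=0$, its socle is $\gamma$. Therefore $P(1)^*\cong P(\gamma)\cong P(1)\gamma$, and \eqref{eq:count} becomes
\begin{equation}\label{eq:count2}
4p=4+\sum_{O\text{ nontrivial}}|O|\,d_O^2 .
\end{equation}

\begin{lemma}\label{lem:double}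
Every nontrivial simple $U$ satisfies $U^{**}\cong\gamma U$ and $\gamma U\gamma\cong U$, and $d_U$ is even.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:UU}, $P(1)$ is a summand of $U\otimes{}^*U$. Dualizing, $P(\gamma)$ is a summand of $(U\otimes{}^*U)^*\cong U\otimes U^*$. So $0\ne\operatorname{Hom}(U\otimes U^*,\gamma)\cong\operatorname{Hom}(U,\gamma U^{**})$, which gives $U^{**}\cong\gamma U$. Applying this to $U^{**}$ and using \eqref{eq:four}, $\gamma U\gamma\cong U^{****}\cong\gamma U^{**}\cong U$. By Proposition~\ref{prop:T4} and (NZ), $K$ is free over a copy of $T_4$. So the projective $K$-module $U$ is projective over $T_4$, and its dimension is even.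
\end{proof}

\begin{proposition}\label{prop:four}
All nontrivial simples have type $1$ and dimension $4$, and $[U\otimes{}^*U]\notin2R$ for each of them.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:double} only the types $1$ and $2$ occur. Write $c=c_1$; then $\beta=4c$ and $p\le Nc$. Call $|O|d_O^2-4c$ the \emph{excess} of $O$. It is nonnegative by Lemma~\ref{lem:beta}(i), as there are no exceptional modules, and \eqref{eq:count2} bounds the total excess:
\begin{equation}\label{eq:excess}
\sum_{O\text{ nontrivial}}\big(|O|d_O^2-4c\big)=4p-4-4c(N-1)\le4c-4 .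
\end{equation}
Consider an orbit with $d_O=c$. If it has type $1$, then $c^2-8c+4\le0$, so $c\le7$; as $c$ is even and not $2$, $c\in\{4,6\}$. If it has type $2$, then $c^2-4c+2\le0$, so $c\le3$ and $c=2$. All dimensions $d_O$ are even and at least $c$.

\emph{$c=6$.} The bound in \eqref{eq:excess} is $20$. The excess is $12$ for type $1$ with $d=6$, at least $40$ for type $1$ with $d\ge8$, and at least $48$ for type $2$. So there is exactly one nontrivial orbit, and \eqref{eq:count2} gives $4p=4+36$, $p=10$, which is absurd.

\emph{$c=2$.} The bound is $4$. The excess is at least $8$ for type $1$ (where $d\ge4$) and at least $24$ for type $2$ with $d\ge4$. So all nontrivial simples have type $2$ and dimension $2$. Their stabilizer has order $2$ and contains $(\gamma,\gamma)$, so $\gamma U\not\cong U$ for all of them. By Lemma~\ref{lem:UU}, $U\otimes{}^*U\cong P(1)\oplus X$ with $X$ projective of dimension $2$ and without summands $P(1),P(\gamma)$; so $X$ is a nontrivial simple. We compute $U\otimes U^*$ twice. By duality it is $P(\gamma)\oplus X^*$. On the other hand $U^*={}^*(U^{**})\cong{}^*(\gamma U)\cong{}^*U\gamma$,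 so $U\otimes U^*\cong(P(1)\oplus X)\gamma\cong P(\gamma)\oplus X\gamma$. Hence $X^*\cong X\gamma$ and $X^{**}\cong(X\gamma)^*\cong\gamma X^*\cong\gamma X\gamma\cong X$. But $X^{**}\cong\gamma X\not\cong X$, a contradiction.

\emph{$c=4$.} The bound is $12$. The excess is at least $20$ for type $1$ with $d\ge6$ and at least $16$ for type $2$. So all nontrivial simples have type $1$ and dimension $4$. By Lemma~\ref{lem:UU} the projective module $U\otimes{}^*U$ of dimension $16$ contains each of $P(1),P(\gamma)$ once, and the remaining $12$ dimensions are filled by three nontrivial simples $Y_1,Y_2,Y_3$. So $[U\otimes{}^*U]=2(1+\gamma)+Y_1+Y_2+Y_3$. The coefficients of the nontrivial simples add up to $3$, so one of them is odd.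
\end{proof}

\section{Parity of tensor products}\label{sec:parity}

In the remaining configuration the excess is zero for every orbit and the inequalities give nothing more. What has not been used fully is the element $x\in T_4\subset A$. If $C_U$ is stable under multiplication by $T_4$, then $\gamma$ and $x$ act on the matrix algebra $C_U^*=\operatorname{End}U$ as an automorphism and a skew-derivation. Both are inner, given by operators $\sigma,h$ on $U$ that anticommute. These operators are not $K$-linear. But on a tensor product $U_1\otimes U_2$, where $T_4$ can be moved from the right of $C_{U_1}$ to the left of $C_{U_2}$, the failures cancel, and we obtain two anticommuting $K$-endomorphisms that cut the module into two equal halves.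

\begin{lemma}\label{lem:parity}
Let $U_1,U_2$ be simple $K$-modules with $C_{U_1}T_4=C_{U_1}$ and $T_4C_{U_2}=C_{U_2}$. Then $[U_1\otimes U_2]\in2R$.
\end{lemma}

\begin{proof}
For $a\in A$, $k\in K$ define $a\rightharpoonup k$ and $k\leftharpoonup a$ in $K$ by $(a\rightharpoonup k)(y)=k(ya)$ and $(k\leftharpoonup a)(y)=k(ay)$. These are a left and a right action of $A$ on $K$, with $a\rightharpoonup(kk')=(a_1\rightharpoonup k)(a_2\rightharpoonup k')$ and $(kk')\leftharpoonup a=(k\leftharpoonup a_1)(k'\leftharpoonup a_2)$. Moreover
\begin{equation}\label{eq:move}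
(a\rightharpoonup k_1)\otimes k_2=k_1\otimes(k_2\leftharpoonup a),
\end{equation}
both sides sending $y\otimes z$ to $k(yaz)$.

\emph{The operators $\sigma_j,h_j$.} The annihilator of $U_j$ is $C_{U_j}^\perp$. By hypothesis $C_{U_1}^\perp$ is stable under $T_4\rightharpoonup$ and $C_{U_2}^\perp$ under $\leftharpoonup T_4$. So $\gamma$ and $x$ induce linear maps $\psi_j,\delta_j$ on $\operatorname{End}U_j=K/C_{U_j}^\perp$, by $\rightharpoonup$ for $j=1$ and by $\leftharpoonup$ for $j=2$. In both cases \eqref{eq:sweedler} shows that $\psi_j$ is an algebra automorphism and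
\[
\psi_j^2=\mathrm{id},\quad\delta_j^2=0,\quad\psi_j\delta_j=-\delta_j\psi_j,\quad\delta_j(\varphi\varphi')=\delta_j(\varphi)\varphi'+\psi_j(\varphi)\delta_j(\varphi').
\]
We omit the index $j$ in this paragraph. By the Skolem--Noether theorem $\psi(\varphi)=\sigma^{-1}\varphi\sigma$; then $\sigma^2$ is a scalar, and we normalize $\sigma^2=1$. The map $\varphi\mapsto\sigma\delta(\varphi)$ is a derivation, as $\sigma\psi(\varphi)=\varphi\sigma$. Derivations of a matrix algebra are inner, so $\sigma\delta(\varphi)=[h,\varphi]$ for some $h$. The relation $\delta\psi=-\psi\delta$, multiplied by $\sigma$, reads $[h,\sigma\varphi\sigma]=-\sigma[h,\varphi]\sigma=-[\sigma h\sigma,\sigma\varphi\sigma]$. So $h+\sigma h\sigma$ is a scalar, and subtracting half of it from $h$ we arrange $\sigma h=-h\sigma$. Then $[h,\sigma\varphi']=-\sigma(h\varphi'+\varphi'h)$, and for $\varphi'=[h,\varphi]$ this gives $0=\delta^2(\varphi)=\sigma[h,\sigma[h,\varphi]]=-[h^2,\varphi]$. So $h^2$ is a scalar. In summary,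
\[
\sigma_j^2=1,\qquad\sigma_jh_j=-h_j\sigma_j,\qquad h_j^2=\mu_j\in\Bbbk .
\]

\emph{If $\mu_1=0$, then $\ker h_1=\operatorname{im}h_1$.} Let $d=d_{U_1}$. By (NZ), $C_{U_1}$ is a free right $T_4$-module. On $T_4$, right multiplication by $x$ has the kernel spanned by $x,\gamma x$; so on $C_{U_1}$ its kernel has dimension $d^2/2$. The transpose of this map is $\delta_1$, whose kernel is the centralizer of $h_1$. Let $r$ be the rank of $h_1$. As a module over $\Bbbk[T]/(T^2)$, $U_1$ is a sum of $r$ free modules and $r'=d-2r$ trivial ones, so the centralizer has dimension $2r^2+2rr'+r'^2=r^2+(d-r)^2$. Equating this with $d^2/2$ gives $(d-2r)^2=0$. So $\operatorname{im}h_1\subset\ker h_1$ both have dimension $d/2$.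

\emph{Two endomorphisms of $M=U_1\otimes U_2$.} Put $h'=\sigma_2h_2$; then $\sigma_2h'=-h'\sigma_2$ and $h'^2=-\mu_2$. For $k\in K$ we have, as operators,
\begin{align*}
\text{on }U_1:&\quad k\sigma_1=\sigma_1(\gamma\rightharpoonup k),\qquad h_1k-kh_1=\sigma_1(x\rightharpoonup k),\\
\text{on }U_2:&\quad k\sigma_2=\sigma_2(k\leftharpoonup\gamma),\qquad h'k-(k\leftharpoonup\gamma)h'=\sigma_2(h_2k-kh_2)=k\leftharpoonup x .
\end{align*}
The element $k$ acts on $M$ as $k_1\otimes k_2$. Put
\[
\Sigma=\sigma_1\otimes\sigma_2,\qquad\Omega=h_1\otimes1-\sigma_1\otimes h' .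
\]
By \eqref{eq:move} and $\gamma^2=1$, $(k_1\otimes k_2)\Sigma=\Sigma\big((\gamma\rightharpoonup k_1)\otimes(k_2\leftharpoonup\gamma)\big)=\Sigma(k_1\otimes k_2)$. Again by \eqref{eq:move},
\begin{align*}
[h_1\otimes1,\,k_1\otimes k_2]&=\sigma_1(x\rightharpoonup k_1)\otimes k_2=\sigma_1k_1\otimes(k_2\leftharpoonup x),\\
[\sigma_1\otimes h',\,k_1\otimes k_2]&=\sigma_1k_1\otimes h'k_2-\sigma_1(\gamma\rightharpoonup k_1)\otimes k_2h'\\
&=\sigma_1k_1\otimes\big(h'k_2-(k_2\leftharpoonup\gamma)h'\big)=\sigma_1k_1\otimes(k_2\leftharpoonup x).
\end{align*}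
So $\Sigma$ and $\Omega$ are $K$-linear. We have $\Sigma^2=1$; $\Sigma$ anticommutes with both terms of $\Omega$; and
\[
\Omega^2=h_1^2\otimes1-(h_1\sigma_1+\sigma_1h_1)\otimes h'+1\otimes h'^2=\mu_1-\mu_2 .
\]

\emph{Conclusion.} If $\mu_1\ne\mu_2$, then $\Omega$ is invertible and interchanges the $\pm1$-eigenspaces $M_\pm$ of $\Sigma$, which are submodules; so $[M]=2[M_+]$. Let $\mu_1=\mu_2$, so $\Omega^2=0$. It suffices to find a linear map $\kappa\in\operatorname{End}U_1$ with $\kappa h_1+h_1\kappa=1$ and $\kappa\sigma_1=-\sigma_1\kappa$. For then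
\[
(\kappa\otimes1)\Omega+\Omega(\kappa\otimes1)=1-(\kappa\sigma_1+\sigma_1\kappa)\otimes h'=1,
\]
so every $m\in\ker\Omega$ equals $\Omega(\kappa\otimes1)m$, whence $\ker\Omega=\operatorname{im}\Omega\cong M/\ker\Omega$ and $[M]=2[\ker\Omega]$. If $\mu_1\ne0$, take $\kappa=h_1/2\mu_1$. If $\mu_1=0$, let $Z=\ker h_1=\operatorname{im}h_1$. It is $\sigma_1$-stable; choose a $\sigma_1$-stable complement $W$. Then $h_1\colon W\to Z$ is bijective. Let $\kappa$ be $0$ on $W$ and the inverse of this bijection on $Z$. For $w\in W$, $(\kappa h_1+h_1\kappa)w=w$ and $(\kappa h_1+h_1\kappa)h_1w=h_1w$. Further $\kappa\sigma_1w=0=\sigma_1\kappa w$ and $\kappa\sigma_1h_1w=-\kappa h_1\sigma_1w=-\sigma_1w=-\sigma_1\kappa h_1w$.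
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:small}]
Let $U$ be a nontrivial simple $K$-module. By Propositions~\ref{prop:proj} and~\ref{prop:four}, $U$ and ${}^*U$ are projective of type $1$. All constituents of $U\otimes T$ are of the form $Us\cong U$, so $U\otimes T\cong U^4$ and $C_UT_4=C_{U\otimes T}=C_U$. All constituents of $T\otimes{}^*U$ are of the form $s\,{}^*U\cong{}^*U$, so $T_4C_{{}^*U}=C_{{}^*U}$. Lemma~\ref{lem:parity} gives $[U\otimes{}^*U]\in2R$, contradicting Proposition~\ref{prop:four}.
\end{proof}

\section{The classification}\label{sec:class}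

We prove Theorem~\ref{thm:class}. For a group-like $u$ of a Hopf algebra $H$ let $\mathcal P_u=\{y\in H:\Delta y=y\otimes1+u\otimes y\}$.

\begin{proposition}\label{prop:pointed}
Every pointed non-semisimple Hopf algebra $H$ of dimension $4p$ is isomorphic to some $H(g,\chi,\mu)$.
\end{proposition}

\begin{proof}
Let $\Gamma=G(H)$; its structure is not yet known. By (LR), $H\ne\Bbbk\Gamma$. By the Taft--Wilson theorem there are then $g,h\in\Gamma$ and $y\notin\Bbbk\Gamma$ with $\Delta y=y\otimes h+gh\otimes y$; multiplying by $h^{-1}$ on the right, we get $\mathcal P_g\not\subset\Bbbk\Gamma$. If $\Gamma'$ is an abelian subgroup containing $g$, conjugation by $\Gamma'$ preserves $\mathcal P_g$ and is diagonalizable, so there is a common eigenvector $x\in\mathcal P_g\setminus\Bbbk\Gamma$. Fix such $\Gamma'$ and $x$, and let $gxg^{-1}=qx$. By Lemma~\ref{lem:skew}, $q\ne1$. Let $r\ge2$ be the order of $q$ and $m$ the order of $g$; then $r\mid m$.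

To compute the dimension of the Hopf algebra generated by $\Gamma'$ and $x$, we pass to a graded Hopf algebra, where $x$ becomes nilpotent. The coradical filtration $H_0=\Bbbk\Gamma$, $H_n=\Delta^{-1}(H_{n-1}\otimes H+H\otimes H_0)$ is a Hopf algebra filtration, and $\operatorname{gr}H=\bigoplus_n\operatorname{gr}(n)$ is a graded Hopf algebra of dimension $4p$ with $\operatorname{gr}(0)=\Bbbk\Gamma$. Let $\pi\colon\operatorname{gr}H\to\Bbbk\Gamma$ be the projection and $0\ne\bar x\in\operatorname{gr}(1)$ the class of $x$. Then $\Delta\bar x=X+Y$ with $X=\bar x\otimes1$, $Y=g\otimes\bar x$, $YX=qXY$. By the $q$-binomial formula $(X+Y)^r=X^r+Y^r$, so $\Delta(\bar x^{\,r})=\bar x^{\,r}\otimes1+g^r\otimes\bar x^{\,r}$. Also $\bar x^{\,r}$ commutes with $g$. By Lemma~\ref{lem:skew} it lies in $\operatorname{gr}(0)\cap\operatorname{gr}(r)=0$. For $1\le n<r$ the component of $\Delta(\bar x^{\,n})$ in $\operatorname{gr}(1)\otimes\operatorname{gr}(n-1)$ is $\sum_jY^jXY^{n-1-j}=(1+q+\dots+q^{n-1})\,\bar xg^{n-1}\otimes\bar x^{\,n-1}$, so $\bar x^{\,n}\ne0$ by induction. For fixed $n<r$ we have $(\mathrm{id}\otimes\pi)\Delta(h\bar x^{\,n})=h\bar x^{\,n}\otimes h$,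 so the elements $h\bar x^{\,n}$, $h\in\Gamma'$, have distinct degrees for this coaction and are independent. Hence the $h\bar x^{\,n}$ ($h\in\Gamma'$, $0\le n<r$) are a basis of a Hopf subalgebra of $\operatorname{gr}H$, and (NZ) gives
\begin{equation}\label{eq:div}
r\,|\Gamma'|\ \text{ divides }\ 4p .
\end{equation}
As $r\mid m$ and $m\mid|\Gamma'|$, we get $r^2\mid4p$, so $r=2$, $q=-1$, $m$ is even and $|\Gamma'|$ divides $2p$. So $|\Gamma'|\in\{2,2p\}$.

Since $g\in\Gamma$ has even order, $|\Gamma|$ is one of $2,4,2p,4p$. It is not $4p$, as $H\ne\Bbbk\Gamma$, and not $2$, by (Ni). It is not $4$, since then $\Gamma$ would be abelian and $\Gamma'=\Gamma$ would be allowed. So $|\Gamma|=2p$. Suppose $\Gamma\cong\mathbb D_p$. Then $g$ is a reflection, with $p$ conjugates $g'=hgh^{-1}$; for each choose such an $h$ and put $x'=hxh^{-1}\in\mathcal P_{g'}\setminus\Bbbk\Gamma$. The nonzero elements $k\bar x'\in\operatorname{gr}(1)$, $k\in\Gamma$, have degree $kg'$ for $(\pi\otimes\mathrm{id})\Delta$ and degree $k$ for $(\mathrm{id}\otimes\pi)\Delta$. These $2p\cdot p$ pairs are distinct, so $\dim\operatorname{gr}(1)\ge2p^2>2p=4p-|\Gamma|$,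 which is impossible.

So $\Gamma$ is cyclic of order $2p$, and we take $\Gamma'=\Gamma$. Then $hx=\chi(h)xh$ for a character $\chi$ with $\chi(g)=-1$, and the Hopf subalgebra above is all of $\operatorname{gr}H$; hence $H=\Bbbk\Gamma\oplus\Bbbk\Gamma x$. As $gx=-xg$, we have $x^2\in\mathcal P_{g^2}$, and $x^2$ commutes with $g^2$, so $x^2\in\Bbbk(1-g^2)$ by Lemma~\ref{lem:skew}. If $g^2=1$, then $x^2=0$. Otherwise $g$ generates $\Gamma$, so $\chi^2=1$, and after rescaling $x^2=\mu(1-g^2)$ with $\mu\in\{0,1\}$. In both cases $H$ is a quotient of $H(g,\chi,\mu)$, and the dimensions agree by Lemma~\ref{lem:family}.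
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
An automorphism of $\Gamma$ carries $H(g,\chi,\mu)$ to an isomorphic member of the family. If $g$ has order $2$, then $g=t^p$, $\mu=0$, and $\chi(t)^p=-1$, so $\chi$ has order $2$ or $2p$; the group $\operatorname{Aut}\Gamma$ fixes $t^p$ and permutes the characters of order $2p$ transitively. If $g$ has order $2p$, we may take $g=t$, and then $\chi=\operatorname{sgn}$ and $\mu\in\{0,1\}$. With Proposition~\ref{prop:pointed}, every pointed non-semisimple Hopf algebra of dimension $4p$ is one of the four in the theorem.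

These four are pairwise non-isomorphic. Let $u\in\Gamma$ and let $y\in\mathcal P_u\subset H(g,\chi,\mu)$ have the component $y'=\sum_hb_hhx$ in $\Bbbk\Gamma x$. Comparing components of $\Delta y$ in $\Bbbk\Gamma x\otimes\Bbbk\Gamma$ gives $\sum_hb_hhx\otimes h=y'\otimes1$, so $y'=b_1x$. Comparing those in $\Bbbk\Gamma\otimes\Bbbk\Gamma x$ gives $b_1g\otimes x=b_1u\otimes x$. So $g$ is the only group-like $u$ with $\mathcal P_u\not\subset\Bbbk\Gamma$, and $\Gamma$ acts by conjugation on the line $\mathcal P_g/(\mathcal P_g\cap\Bbbk\Gamma)$ through $\chi$. Hence the orders of $g$ and $\chi$ are isomorphism invariants; they are $(2,2)$, $(2,2p)$, $(2p,2)$, $(2p,2)$ in the four cases. For $\mu=0$ the element $x$ generates an ideal of square zero with quotient $\Bbbk\Gamma\cong\Bbbk^{2p}$, so $H(g,\chi,0)$ is basic, while $\mathcal A$ is not basic by Example~\ref{ex:A}. This separates the last two.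

Now let $H$ be non-semisimple of dimension $4p$. By Theorem~\ref{thm:main}, $H$ or $H^*$ is one of the four pointed algebras. The duals of the three basic ones are pointed and non-semisimple, so they occur in the list already. The dual $\mathcal A^*$ is not pointed, because $\mathcal A$ is not basic. So there are exactly five classes, and $\mathcal A^*$ is the only one that is not pointed.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CN}
Cheng and Ng, \emph{On Hopf algebras of dimension $4p$}, J. Algebra \textbf{328} (2011), 399--419.

\bibitem{Mas}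
Masuoka, 1995.

\bibitem{Ng}
Ng, Proc. Amer. Math. Soc., 2005.

\bibitem{Nic}
Nichols, 1978.

\bibitem{Problem}
\emph{On Hopf algebras of dimension $4p$}, \texttt{https://lib.dr.iastate.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak article=2337\&context=etd}

\end{thebibliography}
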